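\title{Binary unions of graphic matroids are graphic}

\begin{abstract}
The union of graphic matroids need not be graphic. We prove that it is graphic whenever it is binary. More generally, if a union of arbitrary matroids $M_1,\dots,M_k$ is binary, then each of its 3-connected minors with at least four elements is isomorphic to a minor of some $M_j$. We also show that a class of binary matroids that is closed under isomorphism, minors and direct sums and contains $U_{1,3}$ and $U_{2,3}$ is closed under binary unions if and only if it is closed under 2-sums. The proof studies the sets on which the rank of the union equals the sum of the ranks of the summands, and shows that in a 3-connected binary matroid with at least four elements every set is of this kind.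
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M_1,\dots,M_k$ be matroids on a common finite ground set $E$. Their \emph{union} (or \emph{sum}) $M_1\vee\dots\vee M_k$ is the matroid on $E$ whose independent sets are the sets $I_1\cup\dots\cup I_k$ with $I_j$ independent in $M_j$. A matroid is \emph{graphic} if it is the cycle matroid $M(G)$ of a graph $G$, whose independent sets are the edge sets of forests, and \emph{binary} if it is representable over $\mathrm{GF}(2)$. Every graphic matroid is binary: represent an edge by its vertex-incidence vector modulo $2$. If all $M_j$ equal $M(G)$, the independent sets of the union are the edge sets that can be covered by $k$ forests of $G$.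

Let $U_{r,n}$ be the uniform matroid on $n$ elements whose independent sets are the sets with at most $r$ elements. The matroid $U_{1,n}$ is graphic, being given by $n$ parallel edges, and $U_{1,n}\vee U_{1,n}=U_{2,n}$ for $n\ge2$. For $n=3$ this union is the cycle matroid of a triangle. For $n\ge4$ it is not graphic, and not even binary, because a representation would need $n$ distinct nonzero vectors in a $2$-dimensional space over $\mathrm{GF}(2)$, which has only three. In this family, then, the union leaves the graphic matroids only by leaving the binary ones. The following conjecture, posed in \cite{graphicity}, says that this is always so.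

\begin{quote}
\textbf{Conjecture.} \emph{Let $M_1$ and $M_2$ be graphic matroids on the same ground set. If $M_1\vee M_2$ is not graphic, then it is not binary.}
\end{quote}

There is a reason to expect a positive answer. In a union, dependence is a matter of counting: we shall see that a circuit $C$ of $M=M_1\vee\dots\vee M_k$ satisfies $|C|-1=\sum_j r_{M_j}(C)$. A binary matroid has many circuits, since the symmetric difference of two circuits is again a disjoint union of circuits. A binary union therefore imposes many equations on the rank functions of the summands, and in a highly connected part of $M$ one may guess that they can be solved only by letting a single summand carry the whole structure. We prove the conjecture for any number of summands by making this guess precise.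

\begin{theorem}\label{thm:graphic}
If $M_1,\dots,M_k$ are graphic matroids on $E$ and $M=M_1\vee\dots\vee M_k$ is binary, then $M$ is graphic.
\end{theorem}

Thus a union of graphic matroids is graphic if and only if it is binary. The argument uses little about graphs, and it gives a statement about arbitrary summands. The notion of 3-connectedness is recalled in Section~\ref{sec:background}, and the 2-sum of binary matroids is defined in Section~\ref{sec:twosum}; for graphs, a 2-sum glues two graphs along an edge and then deletes that edge.

\begin{theorem}\label{thm:general}
Let $M_1,\dots,M_k$ be arbitrary matroids on $E$ such that $M=M_1\vee\dots\vee M_k$ is binary.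
\begin{enumerate}
\item[(a)] Let $\mathcal C$ be a class of matroids that is closed under isomorphism and minors, contains $U_{1,3}$ and $U_{2,3}$, and whose binary members are closed under direct sums and 2-sums. If all $M_j$ belong to $\mathcal C$, then $M\in\mathcal C$.
\item[(b)] Every 3-connected minor of $M$ with at least four elements is isomorphic to a minor of some $M_j$.
\end{enumerate}
\end{theorem}

The two uniform examples above mark the limits of these statements. The equation $U_{2,4}=U_{1,4}\vee U_{1,4}$ shows that the word ``binary'' cannot be dropped from Theorem~\ref{thm:graphic}, nor from Theorem~\ref{thm:general}(b): the matroid $U_{2,4}$ is 3-connected and is not a minor of the rank-one matroid $U_{1,4}$. The equation $U_{2,3}=U_{1,3}\vee U_{1,3}$ shows in the same way that ``four elements'' cannot be lowered to three. The closure under 2-sums in part (a) is not an artifact of the proof either, because a 2-sum can be built from a union.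

\begin{theorem}\label{thm:class}
Let $\mathcal C$ be a class of binary matroids that is closed under isomorphism, minors and direct sums, with $U_{1,3},U_{2,3}\in\mathcal C$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal C$ is closed under 2-sums;
\item[(ii)] every binary union of two members of $\mathcal C$ on a common ground set is in $\mathcal C$;
\item[(iii)] every binary union of finitely many members of $\mathcal C$ on a common ground set is in $\mathcal C$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tight} introduces tight sets and carries out the argument for $M(K_4)$. Section~\ref{sec:singletons} contains the core of the proof, a statement about binary matroids in which unions do not appear. Sections~\ref{sec:twosum}--\ref{sec:core} extend the argument from 3-connected matroids to the 3-connected pieces of an arbitrary binary union. Theorems~\ref{thm:graphic} and~\ref{thm:general} are proved in Section~\ref{sec:main}, and Theorem~\ref{thm:class} in Section~\ref{sec:class}.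

\section{Background}\label{sec:background}

All matroids are finite. We write $X\cup e$ and $X-e$ for $X\cup\{e\}$ and $X-\{e\}$. This section collects the standard facts that are used later.

\paragraph{Rank and minors.} Let $N$ be a matroid on $E$ with rank function $r=r_N$. The function $r$ is submodular: $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$. The pair $(X,Y)$ is \emph{modular} if equality holds. Any submodular function $f$ has decreasing marginals,
\begin{equation}\label{eq:marginal}
f(X\cup S)-f(X)\ \ge\ f(Y\cup S)-f(Y)\qquad\text{if } X\subseteq Y \text{ and } S\cap Y=\emptyset,
\end{equation}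
as one sees by applying submodularity to $X\cup S$ and $Y$. The \emph{nullity} of $X$ is $|X|-r(X)$, and the nullity of $N$ is that of $E$. The closure $\mathrm{cl}_N(X)$ is the set of all $y$ with $r(X\cup y)=r(X)$; a \emph{flat} is a set equal to its closure; $X$ \emph{spans} $N$ if $r(X)=r(E)$. The deletion $N\backslash D=N|(E-D)$ has the restricted rank function, the contraction $N/C$ has rank function $X\mapsto r(X\cup C)-r(C)$, and a \emph{minor} is a matroid $N/C\backslash D$. The circuits of $N/C$ are the minimal nonempty sets of the form $D-C$ with $D$ a circuit of $N$. An element $e$ is a \emph{loop} if $r(e)=0$ and a \emph{coloop} if $r(E-e)=r(E)-1$, that is, if it lies in no circuit. A loop or coloop of $N$ remains one in every minor of $N$ that contains it. A set $Y$ is \emph{cyclic} if it is a (possibly empty) union of circuits; equivalently, $N|Y$ has no coloops.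

\paragraph{Duality.} The dual $N^*$ is determined by
\begin{equation}\label{eq:dual}
r_N(Y)=|Y|+r_{N^*}(E-Y)-r_{N^*}(E).
\end{equation}
We have $(N\backslash e)^*=N^*/e$, coloops of $N$ are loops of $N^*$, and a set is independent in $N$ if and only if its complement spans $N^*$.

\paragraph{Connectivity.} A set $A\subseteq E$ is a \emph{separator} if $r(A)+r(E-A)=r(E)$; then $N$ is the direct sum $N|A\oplus N|(E-A)$. The matroid $N$ is \emph{connected} if $\emptyset$ and $E$ are its only separators; equivalently, any two distinct elements lie in a common circuit. The minimal nonempty separators are the \emph{components}; the restrictions to them are connected, and $N$ is their direct sum. A connected matroid with at least two elements has no loops and no coloops. A \emph{2-separation} is a partition $(A,B)$ of $E$ with $|A|,|B|\ge2$ and $r(A)+r(B)\le r(E)+1$, and $N$ is \emph{3-connected} if it is connected and has no 2-separation. By \eqref{eq:dual}, the number $r(A)+r(B)-r(E)$ is the same in $N$ and in $N^*$, so connectedness and 3-connectedness are preserved by duality.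

\paragraph{Binary matroids.} A \emph{representation} of a binary matroid $N$ is a map $\psi$ from $E$ to a vector space $V$ over $\mathrm{GF}(2)$ with $r(X)=\dim\operatorname{span}\psi(X)$ for all $X$. Then
\begin{equation}\label{eq:meet}
r(X)+r(Y)-r(X\cup Y)=\dim\bigl(\operatorname{span}\psi(X)\cap\operatorname{span}\psi(Y)\bigr).
\end{equation}
The contraction $N/C$ is represented by $\psi$ followed by the quotient map $V\to V/\operatorname{span}\psi(C)$. Minors and duals of binary matroids are binary. We write $\sum_Z\psi$ for $\sum_{z\in Z}\psi(z)$; this is additive under symmetric difference, $\sum_{Z\triangle Z'}\psi=\sum_Z\psi+\sum_{Z'}\psi$, and every vector of $\operatorname{span}\psi(X)$ has the form $\sum_Z\psi$ with $Z\subseteq X$ independent. A \emph{cycle} of $N$ is a disjoint union of circuits; equivalently, a set $Z$ with $\sum_Z\psi=0$. Under symmetric difference the cycles form a vector space over $\mathrm{GF}(2)$, the \emph{cycle space}, whose dimension is the nullity of $N$. Conversely, every family of subsets of $E$ that is a vector space under symmetric difference is the cycle space of exactly one binary matroid, whose circuits are the minimal nonempty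 members of the family. The cycles of $N/C$ are the sets $Z-C$ with $Z$ a cycle of $N$. The cycles of $N^*$ are the sets that meet every cycle of $N$ in an even number of elements. The cycles of $M(G)$ are the edge sets in which every vertex has even degree.

\paragraph{Unions.} Let $M=M_1\vee\dots\vee M_k$. The definition gives $M|Y=\bigvee_j(M_j|Y)$ for all $Y\subseteq E$. The matroid union theorem of Edmonds and Nash-Williams gives the rank function:
\begin{equation}\label{eq:union}
r_M(Y)=\min_{Z\subseteq Y}\Bigl(\sum_j r_{M_j}(Z)+|Y-Z|\Bigr).
\end{equation}

\section{Tight sets and the case of $K_4$}\label{sec:tight}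

Let $M=M_1\vee\dots\vee M_k$, with arbitrary summands. For $Y\subseteq E$ put
\[
\rho(Y)=\sum_j r_{M_j}(Y)-r_M(Y).
\]
Taking $Z=Y$ in \eqref{eq:union} gives $\rho(Y)\ge0$. We call $Y$ \emph{tight} if $\rho(Y)=0$. On a tight set no rank of the summands is wasted. The next lemma is all that we use about the tight sets, and both of its parts are phrased in terms of $M$ alone.

\begin{lemma}\label{lem:tight}
Let $M=M_1\vee\dots\vee M_k$.
\begin{enumerate}
\item[(a)] Every cyclic set of $M$ is tight.
\item[(b)] If $X$ and $Y$ are tight and $(X,Y)$ is a modular pair of $M$, then $X\cup Y$ and $X\cap Y$ are tight.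
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Y$ be cyclic and let $Z\subseteq Y$ attain the minimum in \eqref{eq:union}. If some $y$ lay in $Y-Z$, then \eqref{eq:union} for $Y-y$ would give
\[
r_M(Y-y)\le\sum_j r_{M_j}(Z)+|Y-Z|-1=r_M(Y)-1,
\]
and $y$ would be a coloop of $M|Y$. Hence $Z=Y$, which says that $\rho(Y)=0$.

(b) The functions $r_{M_j}$ are submodular, and $r_M(X\cup Y)+r_M(X\cap Y)=r_M(X)+r_M(Y)$. Therefore $\rho(X\cup Y)+\rho(X\cap Y)\le\rho(X)+\rho(Y)=0$, and both terms on the left are nonnegative.
\end{proof}

The cyclic sets are large, but part (b) allows us to cut them down. If we can reach the singletons, the union falls apart. Here is the smallest instance.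

\begin{example}\label{ex:k4}
Suppose that $M(K_4)=M_1\vee\dots\vee M_k$. We show that one $M_j$ equals $M(K_4)$ and all others have rank $0$. Let $e$ be an edge, and let $X$ and $Y$ be the two triangles through $e$. Both are tight by Lemma~\ref{lem:tight}(a). Their union has five edges on four vertices and rank $3$, and their intersection is $\{e\}$, of rank $1$. Since $2+2=3+1$, the pair is modular, and $\{e\}$ is tight: $\sum_j r_{M_j}(e)=1$. So each edge is a nonloop of exactly one summand, and the sets $A_j$ of nonloops of $M_j$ partition the edge set. The independent sets of the union are then the unions of sets $I_j\subseteq A_j$ independent in $M_j$, that is, $M(K_4)=\bigoplus_j M_j|A_j$. As $M(K_4)$ is connected, only one $A_j$ is nonempty.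
\end{example}

Two things stand between this example and the theorems. First, in a general 3-connected binary matroid an element need not be the intersection of two circuits, so the singletons must be reached in several steps. Second, if $M$ is not 3-connected, singletons need not be tight at all, and one has to locate the 3-connected pieces of $M$ inside the summands. We treat the two difficulties in this order.

\section{Reaching the singletons in a binary matroid}\label{sec:singletons}

We forget the summands and keep only the two properties given by Lemma~\ref{lem:tight}. For a matroid $N$ on $E$, consider families $\mathcal F$ of subsets of $E$ such that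
\begin{enumerate}
\item[(F1)] every cyclic set of $N$ is in $\mathcal F$;
\item[(F2)] if $X,Y\in\mathcal F$ form a modular pair of $N$, then $X\cap Y\in\mathcal F$ and $X\cup Y\in\mathcal F$.
\end{enumerate}

\begin{lemma}[Singleton lemma]\label{lem:singleton}
Let $N$ be a connected binary matroid on $E$ of nullity at least $2$, and let $e\in E$ be such that $N\backslash e$ is connected. If $\mathcal F$ satisfies \emph{(F1)} and \emph{(F2)}, then $\{e\}\in\mathcal F$.
\end{lemma}

\begin{remark}\label{rem:hyp}
The lemma fails if $N$ is not binary, if the nullity is $1$, or if $N\backslash e$ is disconnected. For $N=U_{2,4}$ let $\mathcal F$ consist of all sets whose size is not $1$; these are the tight sets of $U_{1,4}\vee U_{1,4}$. For $N=U_{1,2}$ let $\mathcal F=\{\emptyset,E\}$. For the cycle matroid of two triangles $\{a,a',c\}$ and $\{b,b',c\}$ with the common edge $c$, let $\mathcal F$ consist of the unions of the sets $\{a,a'\}$, $\{b,b'\}$, $\{c\}$; here $\{a\}\notin\mathcal F$, and $a'$ is a coloop of $N\backslash a$.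
\end{remark}

The proof needs, at two places, a pair of circuits through a given element that behaves like the two triangles of Example~\ref{ex:k4}.

\begin{lemma}\label{lem:theta}
Let $L$ be a connected binary matroid, $f\in E(L)$, and $D$ a circuit with $f\notin D$. Then there is a circuit $D'$ with $f\in D'$ and $D\cap D'\ne\emptyset$ such that $D\cup D'$ has nullity $2$ and $D\triangle D'$ is a circuit. In particular, $D$ is the symmetric difference of the two circuits $D'$ and $D\triangle D'$, both of which contain $f$.
\end{lemma}

\begin{proof}
Since $L$ is connected, some circuit through $f$ meets $D$. Among these choose $D'$ with $|D'-D|$ minimal. The set $D'-D$ is a cycle of $L/D$ containing $f$, so it contains a circuit $D_0$ of $L/D$ with $f\in D_0$. Write $D_0=D''-D$ with $D''$ a circuit of $L$. Suppose that $D_0\ne D'-D$. If $D''$ meets $D$, then $D''$ contradicts the choice of $D'$. If it does not, then $D''=D_0$ is a circuit properly contained in the circuit $D'$, which is impossible. So $D'-D$ is a circuit of $L/D$. The rank formula for contraction gives $r_L(D\cup D')=(|D|-1)+(|D'-D|-1)$, so $D\cup D'$ has nullity $2$.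

The cycle space of $L|(D\cup D')$ has dimension $2$, so its nonempty members are exactly $D$, $D'$ and $D\triangle D'$. If $D\triangle D'$ were not a circuit, it would properly contain one, which would have to be $D$ or $D'$. Either inclusion forces $D\cap D'=\emptyset$, which is false.
\end{proof}

Lemma~\ref{lem:theta} will produce an independent set $S\in\mathcal F$ containing $e$, and the task is then to shrink $S$ to $\{e\}$. This is easier to see in the dual $R=N^*$, where cyclic sets become flats and $S$ becomes a spanning set $X$ avoiding $e$ that has to be enlarged to $E-e$. A spanning set $X$ and a flat $F$ form a modular pair exactly when $X\cap F$ has the same rank as $F$. So the allowed move is: choose $I\subseteq X$ whose closure avoids $e$, and add that closure to $X$.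

\begin{example}\label{ex:fano}
The Fano matroid $F_7$ has as its elements the seven nonzero vectors of $\mathrm{GF}(2)^3$; its rank-two flats are the lines $\{x,y,x+y\}$. Let $N=F_7^*$. Its circuits are the complements of the lines, and two distinct circuits meet in two elements, so no singleton is an intersection of two circuits. Work in $R=F_7$ and fix $e$. Choose $p\ne e$ and put $f=e+p$. The two lines through $p$ other than $\{p,e,f\}$ form a modular pair, since $2+2=3+1$, and their union is the spanning set $X=E-\{e,f\}$. For $x\in X-p$ the point $f+x$ differs from $e$ and $f$, so $I=\{x,f+x\}$ lies in $X$. Its closure $\{x,f+x,f\}$ avoids $e$, and one move enlarges $X$ to $E-e$.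
\end{example}

In general we must show that the moves cannot stall before $E-e$ is reached.

\begin{proof}[Proof of Lemma~\ref{lem:singleton}]
\emph{Step 0: passing to the dual.} Let $R=N^*$ and $\mathcal G=\{E-X: X\in\mathcal F\}$. By \eqref{eq:dual}, an element $y\in Y$ is a coloop of $N|Y$ if and only if $r_R((E-Y)\cup y)=r_R(E-Y)$. So $Y$ is cyclic in $N$ if and only if $E-Y$ is a flat of $R$, and (F1) says that $\mathcal G$ contains all flats of $R$. Since $|X|+|Y|=|X\cup Y|+|X\cap Y|$, formula \eqref{eq:dual} also shows that $(X,Y)$ is modular in $N$ if and only if $(E-X,E-Y)$ is modular in $R$. So $\mathcal G$ is closed under unions and intersections of modular pairs of $R$. The matroid $N$ is connected with at least two elements, hence has no coloops, and so $R$ has no loops. The matroid $R/e=(N\backslash e)^*$ is connected. We must show that $E-e\in\mathcal G$.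

\emph{Step 1: some member of $\mathcal G$ spans $R$ and avoids $e$.} Since $e$ is not a coloop of $N$, the nullity of $N\backslash e$ is one less than that of $N$, hence at least $1$; this is the only use of the nullity hypothesis. So $N$ has a circuit $D$ with $e\notin D$. Let $D'\ni e$ be given by Lemma~\ref{lem:theta}. The circuits $D'$ and $D\triangle D'$ have union $D\cup D'$, of nullity $2$, and intersection $S=D'-D$. The set $S$ contains $e$ and is independent, being a proper subset of $D'$. Writing rank as size minus nullity,
\[
r_N(D')+r_N(D\triangle D')=|D'|+|D\triangle D'|-2=\bigl(|D\cup D'|-2\bigr)+|S|=r_N(D\cup D')+r_N(S).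
\]
The pair is modular, so $S\in\mathcal F$. Then $E-S$ belongs to $\mathcal G$, avoids $e$, and spans $R$ because $S$ is independent in $N$.

\emph{Step 2: a maximal set.} Among the members of $\mathcal G$ that span $R$ and avoid $e$, let $X$ be maximal, and put $W=(E-e)-X$. We have to show that $W=\emptyset$. Maximality gives the following.
\begin{quote}
$(*)$ If $I\subseteq X$, $f\in W$ and $f\in\mathrm{cl}_R(I)$, then $e\in\mathrm{cl}_R(I)$.
\end{quote}
Indeed, suppose that the flat $F=\mathrm{cl}_R(I)$ contains $f$ but not $e$. From $I\subseteq X\cap F\subseteq F$ we get $r_R(X\cap F)=r_R(F)$, and $r_R(X\cup F)=r_R(X)$ because $X$ spans. So $(X,F)$ is modular and $X\cup F\in\mathcal G$. This set spans $R$, avoids $e$, and properly contains $X$, a contradiction.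

To exploit $(*)$ we compare $R$ with $R/e$. Let $\varphi\colon E\to V$ be a representation of $R$ with $V=\operatorname{span}\varphi(E)$, and let $\pi\colon V\to V'=V/\{0,\varphi(e)\}$ be the quotient map. Then $\pi\varphi$ represents $R/e$, and $\dim V'=\dim V-1$ because $e$ is not a loop. A linear relation in $R/e$ lifts to $R$ either exactly or with the error $\varphi(e)$, and over $\mathrm{GF}(2)$ there is no third possibility. Property $(*)$ will say that every expression of an element $f\in W$ by an independent subset of $X$ in $R/e$ lifts with error. Two such expressions then differ by a cycle that lifts exactly. Inside a connected part of $X$ these differences generate all cycles, by Lemma~\ref{lem:theta}. On the other hand, some connected part of $X$ spans $e$, and so contains a cycle that lifts with error. Hence $f$ cannot depend on that part, and this disconnects $R/e$. We carry this out.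

\emph{Step 3: a component that spans $e$.} Let the sets $K_j$ be the components of $(R/e)|X$, and put $U_j=\operatorname{span}\varphi(K_j)$ and $V'_j=\pi(U_j)=\operatorname{span}\pi\varphi(K_j)$. Since $X$ spans $R$, we have $V=\sum_jU_j$ and $V'=\sum_jV'_j$; the second sum is direct because the $K_j$ are components. If $\varphi(e)\notin U_j$ for all $j$, then $\pi$ is injective on each $U_j$, and
\[
\dim V\le\sum_j\dim U_j=\sum_j\dim V'_j=\dim V'=\dim V-1,
\]
which is absurd. So $\varphi(e)\in U_0$ for some component, which we call $K_0$.

\emph{Step 4: $\pi\varphi(f)\in\bigoplus_{j\ne0}V'_j$ for every $f\in W$.} Write $\pi\varphi(f)=\sum_jv_j$ with $v_j\in V'_j$, and suppose that $v_0\ne0$. For each $j\ne0$ fix a set $I_j\subseteq K_j$, independent in $R/e$, with $\sum_{I_j}\pi\varphi=v_j$. Let $I_0\subseteq K_0$ be \emph{any} set independent in $R/e$ with $\sum_{I_0}\pi\varphi=v_0$. The set $I=\bigcup_jI_j$ is independent in $R/e$, because the sum of the $V_j'$ is direct. So $I\cup e$ is independent in $R$, and $e\notin\mathrm{cl}_R(I)$. The vector $\varphi(f)+\sum_I\varphi$ lies in the kernel $\{0,\varphi(e)\}$ of $\pi$. If it were $0$, then $f\in\mathrm{cl}_R(I)$,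 contrary to $(*)$. So it is $\varphi(e)$, and
\[
\sum_{I_0}\varphi=u,\qquad\text{where } u=\varphi(f)+\varphi(e)+\sum_{j\ne0}\sum_{I_j}\varphi
\]
does not depend on the choice of $I_0$. This is the essential use of the field $\mathrm{GF}(2)$: excluding the value $0$ determines the vector.

To compare the possible sets $I_0$, adjoin a new element $f_0$ to $K_0$ and let $L$ be the binary matroid on $K_0\cup f_0$ represented by $\pi\varphi$ on $K_0$ and $f_0\mapsto v_0$. The restriction $L|K_0$ is connected, and since $0\ne v_0\in\operatorname{span}\pi\varphi(K_0)$, the element $f_0$ lies in a circuit with an element of $K_0$. Hence $L$ is connected. Define $\varphi^+\colon K_0\cup f_0\to V$ by $\varphi^+=\varphi$ on $K_0$ and $\varphi^+(f_0)=u$. If $C$ is a circuit of $L$ through $f_0$, then $C-f_0$ is independent in $R/e$ with $\sum_{C-f_0}\pi\varphi=v_0$, so it is an admissible $I_0$, and $\sum_C\varphi^+=u+u=0$. By Lemma~\ref{lem:theta}, every other circuit of $L$ is a symmetric difference of two circuits through $f_0$. So $\sum_Z\varphi^+=0$ for every circuit, and hence every cycle, $Z$ of $L$. By Step 3 there is a set $Z\subseteq K_0$ with $\sum_Z\varphi=\varphi(e)$.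 Then $\sum_Z\pi\varphi=0$, so $Z$ is a cycle of $L$, and $\varphi(e)=\sum_Z\varphi^+=0$. This contradicts the fact that $e$ is not a loop of $R$.

\emph{Step 5: conclusion.} The ground set $E-e$ of $R/e$ is the disjoint union of $K_0$ and $(X-K_0)\cup W$. The map $\pi\varphi$ sends $K_0$ into $V'_0$ and, by Step 4, sends $(X-K_0)\cup W$ into $\bigoplus_{j\ne0}V'_j$. By \eqref{eq:meet}, $K_0$ is a nonempty separator of $R/e$. Since $R/e$ is connected, $K_0=E-e$. Hence $W=\emptyset$ and $E-e=X\in\mathcal G$.
\end{proof}

\begin{corollary}\label{cor:all}
Let $N$ be a 3-connected binary matroid on $E$ with $|E|\ge4$. If $\mathcal F$ satisfies \emph{(F1)} and \emph{(F2)}, then $\mathcal F$ contains every subset of $E$.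
\end{corollary}

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:singleton} for every $e\in E$. Since $N$ has no coloops, its nullity is not $0$, and if it were $1$, then $E$ would be a circuit. In that case any partition $(A,B)$ with $|A|,|B|\ge2$ has $r(A)+r(B)=|E|=r(E)+1$ and is a 2-separation. So the nullity is at least $2$. Suppose next that $N\backslash e$ is disconnected, with a partition $(A,B)$ of $E-e$ into nonempty separators. As $|E-e|\ge3$, we may assume $|A|\ge2$. Then $r(A)+r(B\cup e)\le r(A)+r(B)+1=r(E-e)+1\le r(E)+1$ and $|B\cup e|\ge2$, so $(A,B\cup e)$ is a 2-separation of $N$, a contradiction.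

Thus all singletons lie in $\mathcal F$, and $\emptyset\in\mathcal F$ by (F1). If $I\cup t$ is independent and $t\notin I$, then $(I,\{t\})$ is a modular pair, so by induction all independent sets lie in $\mathcal F$. Finally, let $T\subseteq E$ be arbitrary, let $J$ be the set of coloops of $N|T$, and put $T_0=T-J$. Then $T_0$ is cyclic, $J$ is independent, and $r(T)=r(T_0)+r(J)$, so $(T_0,J)$ is modular and $T\in\mathcal F$.
\end{proof}

With Corollary~\ref{cor:all} in place of the two triangles, the argument of Example~\ref{ex:k4} shows that a 3-connected binary matroid with at least four elements is a union only in the trivial way: one summand is the matroid itself, and the others have rank $0$. It remains to deal with 2-separations.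

\section{2-sums of binary matroids}\label{sec:twosum}

Let $N_A$ and $N_B$ be binary matroids on disjoint sets $A\cup a$ and $B\cup b$, where $a\notin A$, $b\notin B$, and $a$, $b$ are neither loops nor coloops. Their \emph{2-sum} is the binary matroid on $A\cup B$ whose cycles are the sets $Z_A\cup Z_B$, with $Z_A\subseteq A$ and $Z_B\subseteq B$, such that either $Z_A$ and $Z_B$ are both cycles, or $Z_A\cup a$ and $Z_B\cup b$ are both cycles. These sets form a vector space under symmetric difference: they arise from the pairs of cycles of $N_A$ and $N_B$ that agree on the use of $a$ and $b$ by removing $a$ and $b$. The first lemma splits a matroid along a 2-separation.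

\begin{lemma}\label{lem:split}
Let $N$ be a connected binary matroid with representation $\psi$ and a 2-separation $(A,B)$. Then $\operatorname{span}\psi(A)\cap\operatorname{span}\psi(B)=\{0,v\}$ with $v\ne0$. Let $N_A$ be the matroid on $A\cup a$ represented by $\psi|_A$ and $a\mapsto v$, and let $N_B$ be the matroid on $B\cup b$ represented by $\psi|_B$ and $b\mapsto v$, where $a,b$ are new elements. Then:
\begin{enumerate}
\item[(a)] $N_A$ and $N_B$ are connected, and $a$, $b$ are neither loops nor coloops;
\item[(b)] $N$ is the 2-sum of $N_A$ and $N_B$;
\item[(c)] for $T\subseteq A$ we have $r_{N_A}(T)=r_N(T)$ and $r_{N_A}(T\cup a)=r_N(T\cup B)-r_N(B)+1$.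
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:meet}, the dimension of the intersection is $r(A)+r(B)-r(A\cup B)$. This is at most $1$ for a 2-separation and is not $0$ because $N$ is connected.

(a) Suppose that $N_A$ is disconnected. Then $A$ has a partition $(A_1,A_2)$ with $A_2\ne\emptyset$ such that $\operatorname{span}\psi(A_2)$ meets $\operatorname{span}(\psi(A_1)\cup v)$ only in $0$. Let $x\in\operatorname{span}\psi(A_2)$ be of the form $x=y+z$ with $y\in\operatorname{span}\psi(A_1)$ and $z\in\operatorname{span}\psi(B)$. Then $z=x+y$ lies in $\operatorname{span}\psi(A)\cap\operatorname{span}\psi(B)=\{0,v\}$, so $x\in\operatorname{span}(\psi(A_1)\cup v)$, and $x=0$. By \eqref{eq:meet}, $A_2$ is a separator of $N$ with nonempty complement, a contradiction. So $N_A$ is connected, and as it has at least three elements, $a$ is neither a loop nor a coloop. The same holds for $N_B$ by symmetry.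

(b) A set $Z_A\cup Z_B$ is a cycle of $N$ if and only if $\sum_{Z_A}\psi=\sum_{Z_B}\psi$. The common value lies in $\{0,v\}$. The value $0$ means that $Z_A$ and $Z_B$ are cycles, and the value $v$ means that $Z_A\cup a$ and $Z_B\cup b$ are cycles.

(c) The first equation is the definition. Let $\epsilon=1$ if $v\in\operatorname{span}\psi(T)$ and $\epsilon=0$ otherwise. Then $r_{N_A}(T\cup a)=r_N(T)+1-\epsilon$, and \eqref{eq:meet} gives $r_N(T\cup B)-r_N(B)=r_N(T)-\epsilon$.
\end{proof}

\begin{lemma}\label{lem:graphsum}
The 2-sum of two graphic matroids is graphic.
\end{lemma}

\begin{proof}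
Let $N_A=M(G_A)$ and $N_B=M(G_B)$ with $G_A$, $G_B$ disjoint. The edges $a$ and $b$ are not loops, so each has two distinct ends. Form $G$ by identifying the ends of $a$ with those of $b$, to vertices $x$ and $y$, and deleting $a$ and $b$. Let $Z_A\subseteq A$ and $Z_B\subseteq B$. The set $Z_A\cup Z_B$ is a cycle of $M(G)$ if and only if $Z_A$ and $Z_B$ have even degree at all vertices other than $x,y$, and their degrees have equal parity at $x$ and equal parity at $y$. The degree sum of an edge set is even, so a set with even degrees off $x,y$ has the same parity at $x$ as at $y$. If the common parity is even, $Z_A$ and $Z_B$ are cycles; if it is odd, $Z_A\cup a$ and $Z_B\cup b$ are cycles. The converse is read off in the same way, so $M(G)$ is the 2-sum.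
\end{proof}

For Theorem~\ref{thm:general}(b) we need to know that a 2-sum creates no new 3-connected minors.

\begin{lemma}\label{lem:minor2sum}
Let $N$ be the 2-sum of binary matroids $N_A$ and $N_B$, and let $H$ be a 3-connected minor of $N$ with at least four elements. Then $H$ is isomorphic to a minor of $N_A$ or of $N_B$.
\end{lemma}

\begin{proof}
We first represent $N$. Take representations $\psi_A$, $\psi_B$ of $N_A$, $N_B$ that span spaces $V_A$, $V_B$, and let $V$ be the quotient of $V_A\oplus V_B$ by the vector $(\psi_A(a),\psi_B(b))$. Since $a$ and $b$ are not loops, $V_A$ and $V_B$ embed in $V$, and there $V_A\cap V_B=\{0,v\}$, where $v\neq0$ represents both $a$ and $b$. Let $\psi$ be the resulting map on $A\cup B$. The computation in Lemma~\ref{lem:split}(b) shows that $\psi$ has the cycles of the 2-sum, so it represents $N$. We use the following observation.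
\begin{quote}
$(\dagger)$ For subspaces $W_A\subseteq V_A$ and $W_B\subseteq V_B$, the images of $V_A$ and $V_B$ in $V/(W_A+W_B)$ intersect in the image of $\{0,v\}$.
\end{quote}
Indeed, if $x\in V_A$, $y\in V_B$ and $x+y=w_A+w_B$ with $w_A\in W_A$, $w_B\in W_B$, then $x+w_A=y+w_B\in\{0,v\}$.

Let $H=N/C\backslash D$, put $W_A=\operatorname{span}\psi(C\cap A)$ and $W_B=\operatorname{span}\psi(C\cap B)$, and let $A'=A\cap E(H)$, $B'=B\cap E(H)$. By $(\dagger)$ and \eqref{eq:meet}, $r_H(A')+r_H(B')\le r_H(E(H))+1$. Since $H$ has no 2-separation, $|A'|\le1$ or $|B'|\le1$; by symmetry, let $|B'|\le1$. Let $N'=N/(C\cap B)\backslash(D\cap B)$. It is a matroid on $A\cup B'$, represented in $V/W_B$, and $H$ is a minor of it. The map $V_A\to V/W_B$ has kernel $V_A\cap W_B$, which is $\{0,v\}$ if $v\in W_B$ and $0$ otherwise.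

If $B'=\emptyset$, then $N'=N_A/a$ when $v\in W_B$, and $N'=N_A\backslash a$ when $v\notin W_B$. If $B'=\{b_0\}$, then $b_0$ is neither a loop nor a coloop of the connected matroid $H$, hence neither of $N'$. So the image of $\psi(b_0)$ in $V/W_B$ is nonzero and lies in the span of the images of the elements of $A$, hence in the image of $V_A$. By $(\dagger)$, applied to the subspaces $0$ and $W_B$, it is the image of $v$. In particular $v\notin W_B$, the space $V_A$ embeds in $V/W_B$, and $N'$ is isomorphic to $N_A$ with $b_0$ in the role of $a$. In all cases $N'$, and therefore $H$, is isomorphic to a minor of $N_A$.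
\end{proof}

\section{Frames}\label{sec:frames}

Let $M$ be a connected binary union with a 2-separation $(A,B)$. One would like to pass to the part $M_A$ and use induction, but to obtain $M_A$ from $M$ one has in general to contract elements of $B$, and unions do not commute with contraction: for an element $x$ we have $U_{2,3}/x=U_{1,2}$, whereas $(U_{1,3}/x)\vee(U_{1,3}/x)=U_{0,2}$. We therefore leave $M$ and the summands untouched, and treat the whole set $B$ as a thick version of the element $a$. Lemma~\ref{lem:split}(c) says that the rank function of $M$ on sets that contain all of $B$ or none of it is that of $M_A$, up to a correction $r_M(B)-1$. The following definition records this property in a form that can be iterated.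

\begin{definition}\label{def:frame}
Let $M$ be a connected binary matroid on $E$ with $|E|\ge2$. A \emph{frame} of $M$ is a connected binary matroid $N$ with at least two elements, together with a partition $(Q_t)_{t\in E(N)}$ of $E$ into nonempty \emph{blocks}, such that, with $X_T=\bigcup_{t\in T}Q_t$,
\begin{equation}\label{eq:frame}
r_M(X_T)=r_N(T)+\sum_{t\in T}\bigl(r_M(Q_t)-1\bigr)\qquad\text{for all }T\subseteq E(N).
\end{equation}
\end{definition}

The matroid $N=M$ with singleton blocks is a frame, since $M$ has no loops.

\begin{example}\label{ex:subdiv}
Let $G$ be a loopless graph, and replace each edge $t=xy$ by a connected graph $H_t$ that contains $x$ and $y$ and whose other vertices are new. Call the result $G'$ and put $Q_t=E(H_t)$. The subgraph formed by $X_T$ has as many components as the one formed by $T$ and has $\sum_{t\in T}(|V(H_t)|-2)$ more vertices, and $Q_t$ has rank $|V(H_t)|-1$. So \eqref{eq:frame} holds for $M=M(G')$ and $N=M(G)$.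

Take $G=K_4$ and subdivide one edge $s$ into a path $\{x,y\}$. Then $M=M(G')$ is a nontrivial union. Let $M_1$ be the cycle matroid of $K_4$ with $s$ replaced by parallel edges $x,y$, and let $M_2$ have the parallel pair $\{x,y\}$ as its only nonloops. A set $I$ is independent in $M_1\vee M_2$ if and only if $I-x$ or $I-y$ is independent in $M_1$. If $x,y\in I$ this says that $(I-\{x,y\})\cup s$ is a forest of $K_4$, and otherwise that $I-\{x,y\}$ is one; so $M_1\vee M_2=M$. The singleton $\{x\}$ is not tight, while the block $Q_s=\{x,y\}$ is. Neither summand equals $M$, but $M_1$ has the frame matroid $M(K_4)$ as a minor.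
\end{example}

The next two lemmas say that frames can be reduced along 2-separations and that they transport cyclic sets from $N$ to $M$.

\begin{lemma}\label{lem:reduce}
Let $(N,(Q_t))$ be a frame of $M$ and $(A,B)$ a 2-separation of $N$. Then $N_A$, with the blocks $Q_t$ for $t\in A$ and $Q_a=X_B$, is a frame of $M$, and $|E(N_A)|<|E(N)|$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:split}(a), $N_A$ is connected; it is binary and has at least three elements. For $T\subseteq A$, equation \eqref{eq:frame} is unchanged because $r_{N_A}(T)=r_N(T)$. For a set $T\cup a$ with $T\subseteq A$, we use \eqref{eq:frame} for $T\cup B$, then Lemma~\ref{lem:split}(c), then \eqref{eq:frame} for $B$: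
\begin{align*}
r_M(X_T\cup X_B)&=r_N(T\cup B)+\sum_{t\in T}(r_M(Q_t)-1)+\sum_{t\in B}(r_M(Q_t)-1)\\
&=r_{N_A}(T\cup a)+\sum_{t\in T}(r_M(Q_t)-1)+\Bigl(r_N(B)+\sum_{t\in B}(r_M(Q_t)-1)\Bigr)-1\\
&=r_{N_A}(T\cup a)+\sum_{t\in T}(r_M(Q_t)-1)+\bigl(r_M(X_B)-1\bigr).
\end{align*}
Finally, $|A|+1<|A|+|B|$.
\end{proof}

\begin{lemma}\label{lem:cyclic}
Let $(N,(Q_t))$ be a frame of $M$. If $T$ is cyclic in $N$, then $X_T$ is cyclic in $M$.
\end{lemma}

\begin{proof}
Let $t\in T$ and $x\in Q_t$. We show that $x$ is not a coloop of $M|X_T$. Since $r_N(T-t)=r_N(T)$, equation \eqref{eq:frame} gives $r_M(X_T)-r_M(X_{T-t})=r_M(Q_t)-1$. Since $N$ has no coloops, the same holds with $E(N)$ in place of $T$: $r_M(E)-r_M(E-Q_t)=r_M(Q_t)-1$. Apply \eqref{eq:marginal} to $X_{T-t}\subseteq E-Q_t$ and $S=Q_t-x$, and use that $x$ is not a coloop of $M$: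
\[
r_M(X_T-x)-r_M(X_{T-t})\ \ge\ r_M(E-x)-r_M(E-Q_t)=r_M(Q_t)-1=r_M(X_T)-r_M(X_{T-t}).
\]
So $r_M(X_T-x)=r_M(X_T)$.
\end{proof}

At the end of the proof we shall find that one summand $M_j$ satisfies the identity \eqref{eq:frame} with its own rank function, and we have to extract $N$ from it. The summand need be neither binary nor connected, so the following lemma is stated for an arbitrary matroid $K$. Each block is shrunk to one element by contracting the part of it that the other blocks do not see.

\begin{lemma}\label{lem:extract}
Let $N$ be a matroid without coloops, and let $K$ be a matroid with a partition $(Q_t)_{t\in E(N)}$ of its ground set such that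
\[
r_K(X_T)=r_N(T)+\sum_{t\in T}\bigl(r_K(Q_t)-1\bigr)\qquad\text{for all }T\subseteq E(N).
\]
Then $N$ is isomorphic to a minor of $K$.
\end{lemma}

\begin{proof}
Fix $t$, and put $Q=Q_t$ and $Y=E(K)-Q$. Since $t$ is not a coloop of $N$, the hypothesis for $E(N)$ and $E(N)-t$ gives $r_K(E(K))-r_K(Y)=r_K(Q)-1$. Let $I$ be a basis of $(K/Y)|Q$. Then $|I|=r_K(Q)-1$, and \eqref{eq:marginal} gives $r_K(Z\cup I)-r_K(Z)\ge r_K(Y\cup I)-r_K(Y)=|I|$, hence
\[
r_K(Z\cup I)=r_K(Z)+|I|\qquad\text{for all }Z\subseteq Y.
\]
In particular $I$ is independent in $K$, and there is an element $e\in Q$ such that $I\cup e$ is a basis of $K|Q$. Let $K'=K/I\backslash(Q-(I\cup e))$, a minor of $K$ on $Y\cup e$. For $Z\subseteq Y$,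
\[
r_{K'}(Z)=r_K(Z),\qquad r_{K'}(Z\cup e)=r_K(Z\cup I\cup e)-|I|=r_K(Z\cup Q)-\bigl(r_K(Q)-1\bigr),
\]
and $r_{K'}(e)=1$. Replace the block $Q_t$ by $\{e\}$. For $T\not\ni t$ both sides of the hypothesis are unchanged, and for $T\ni t$ both sides drop by $r_K(Q)-1$. So $K'$ satisfies the hypothesis with the new partition. Repeating this for each $t$ in turn yields a minor of $K$ in which every block is a single element $e_t$ of rank $1$. There the hypothesis reads $r(\{e_t:t\in T\})=r_N(T)$.
\end{proof}

\section{A 3-connected frame comes from one summand}\label{sec:core}

\begin{proposition}\label{prop:core}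
Let $M_1,\dots,M_k$ be arbitrary matroids on $E$ such that $M=M_1\vee\dots\vee M_k$ is binary and connected, with $|E|\ge2$. Let $(N,(Q_t))$ be a frame of $M$ with $N$ 3-connected and $|E(N)|\ge4$. Then $N$ is isomorphic to a minor of some $M_j$.
\end{proposition}

\begin{proof}
Write $E_N=E(N)$. For $T\subseteq E_N$ put $g_j(T)=r_{M_j}(X_T)$ and $w(T)=\sum_{t\in T}(r_M(Q_t)-1)$. The map $T\mapsto X_T$ preserves unions and intersections, so each $g_j$ is submodular; it is also monotone, with $g_j(\emptyset)=0$.

\emph{All unions of blocks are tight.} Let $\mathcal F$ be the family of all $T\subseteq E_N$ such that $X_T$ is tight. If $T$ is cyclic in $N$, then $X_T$ is cyclic in $M$ by Lemma~\ref{lem:cyclic} and tight by Lemma~\ref{lem:tight}(a). So (F1) holds. By \eqref{eq:frame}, $r_M(X_T)=r_N(T)+w(T)$, and $w(S)+w(T)=w(S\cup T)+w(S\cap T)$. Hence $(X_S,X_T)$ is modular in $M$ whenever $(S,T)$ is modular in $N$, and (F2) follows from Lemma~\ref{lem:tight}(b). By Corollary~\ref{cor:all}, $\mathcal F$ contains every subset of $E_N$, that is,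
\begin{equation}\label{eq:sum}
\sum_jg_j(T)=r_N(T)+w(T)\qquad\text{for all }T\subseteq E_N.
\end{equation}

\emph{Removing the private rank.} If $w=0$, equation \eqref{eq:sum} for singletons assigns each $t$ to one summand, as in Example~\ref{ex:k4}. In general several summands may have positive rank on the same block, as $M_1$ and $M_2$ do on $Q_s$ in Example~\ref{ex:subdiv}. We therefore subtract from $g_j$ the rank that $M_j$ has on a block independently of all other blocks. Let
\[
m_j(t)=g_j(E_N)-g_j(E_N-t)\ge0,\qquad m_j(T)=\sum_{t\in T}m_j(t),\qquad f_j=g_j-m_j.
\]
(In Example~\ref{ex:subdiv}, $m_1(s)=0$ and $m_2(s)=1=w(s)$, so that $f_1=r_N$ and $f_2=0$.) The function $f_j$ is integer valued and submodular, with $f_j(\emptyset)=0$. It is monotone, since \eqref{eq:marginal} gives, for $t\notin T$,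
\[
f_j(T\cup t)-f_j(T)\ge f_j(E_N)-f_j(E_N-t)=m_j(t)-m_j(t)=0.
\]
In particular $f_j\ge0$, and submodularity gives $f_j(S\cup T)\le f_j(S)+f_j(T)$. Subtract \eqref{eq:sum} for $E_N-t$ from \eqref{eq:sum} for $E_N$. As $t$ is not a coloop of $N$, this gives $\sum_jm_j(t)=w(t)$. Therefore
\[
\sum_jf_j=r_N .
\]

\emph{One summand carries $N$.} Since $N$ has no loops, for each $t$ the nonnegative integers $f_j(t)$ add up to $1$. So the sets $A_j=\{t: f_j(t)=1\}$ partition $E_N$, and $f_j(t)=0$ for $t\notin A_j$. By subadditivity, $f_j$ vanishes on all subsets of $E_N-A_j$. This has two consequences. First, $f_j(A_j)\le f_j(E_N)\le f_j(A_j)+f_j(E_N-A_j)=f_j(A_j)$. Second, $f_i(A_j)=0$ for $i\ne j$, so $r_N(A_j)=f_j(A_j)$. Hence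
\[
r_N(E_N)=\sum_jf_j(E_N)=\sum_jr_N(A_j)\ \ge\ r_N(A_i)+r_N(E_N-A_i)\ \ge\ r_N(E_N)
\]
for each $i$, and every $A_i$ is a separator of $N$. As $N$ is connected, $A_j=E_N$ for one index $j$, and the other $A_i$ are empty. Then $f_i=0$ for $i\ne j$ and $f_j=r_N$, that is, $g_j=r_N+m_j$. For $T=\{t\}$ this reads $r_{M_j}(Q_t)=1+m_j(t)$, and so
\[
r_{M_j}(X_T)=r_N(T)+\sum_{t\in T}\bigl(r_{M_j}(Q_t)-1\bigr)\qquad\text{for all }T\subseteq E_N.
\]
By Lemma~\ref{lem:extract}, $N$ is isomorphic to a minor of $M_j$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:graphic} and~\ref{thm:general}}\label{sec:main}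

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
The connected binary matroids with at most three elements are the empty matroid and $U_{0,1}$, $U_{1,1}$, $U_{1,2}$, $U_{1,3}$, $U_{2,3}$. Each is a minor of $U_{1,3}$ or $U_{2,3}$, and so belongs to $\mathcal C$.

Suppose that all $M_j$ are in $\mathcal C$ and $M\notin\mathcal C$. The matroid $M$ is the direct sum of its restrictions to its components, which are binary, so $M|Z\notin\mathcal C$ for some component $Z$. Now $M|Z=\bigvee_j(M_j|Z)$ with all $M_j|Z\in\mathcal C$. We may thus assume that $M$ is connected, and then $|E|\ge4$ by the first paragraph.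

Consider the frames $(N,(Q_t))$ of $M$ with $N\notin\mathcal C$. There is one, namely $N=M$ with singleton blocks; choose one with $|E(N)|$ minimal. Suppose that $N$ has a 2-separation $(A,B)$. By Lemma~\ref{lem:split}, $N$ is the 2-sum of the binary matroids $N_A$ and $N_B$, so one of them, say $N_A$, is not in $\mathcal C$. By Lemma~\ref{lem:reduce}, $N_A$ belongs to a frame of $M$ and has fewer elements than $N$, contrary to the choice of $N$. So $N$ is 3-connected, and $|E(N)|\ge4$ by the first paragraph. By Proposition~\ref{prop:core}, $N$ is isomorphic to a minor of some $M_j\in\mathcal C$, so $N\in\mathcal C$, a contradiction.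
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graphic}]
The class of graphic matroids is closed under isomorphism, under minors (delete and contract edges), under direct sums (take disjoint unions of graphs) and under 2-sums (Lemma~\ref{lem:graphsum}). It contains $U_{1,3}$ and $U_{2,3}$, given by three parallel edges and by a triangle. Apply Theorem~\ref{thm:general}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Let $H$ be a 3-connected minor of $M$ with at least four elements, and let $\mathcal C$ be the class of all matroids with no minor isomorphic to $H$. It is closed under isomorphism and minors, and it contains $U_{1,3}$ and $U_{2,3}$, which have only three elements. A minor of a direct sum is a direct sum of minors of the two summands, and if it is connected, one of these is empty; so $\mathcal C$ is closed under direct sums. By Lemma~\ref{lem:minor2sum}, the binary members of $\mathcal C$ are closed under 2-sums. If all $M_j$ were in $\mathcal C$, part (a) would give $M\in\mathcal C$, which is false. So some $M_j$ has a minor isomorphic to $H$.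
\end{proof}

For the next statement, recall that a matroid is \emph{regular} if it is representable over every field, \emph{cographic} if it is the dual $M^*(G)$ of a graphic matroid $M(G)$, and \emph{planar-graphic} if it is the cycle matroid of a planar graph. By a \emph{series-parallel} matroid we mean a binary matroid with no minor isomorphic to $M(K_4)$.

\begin{corollary}\label{cor:classes}
Let $M_1,\dots,M_k$ be matroids on $E$ such that $M=M_1\vee\dots\vee M_k$ is binary.
\begin{enumerate}
\item[(a)] Let $\mathcal C$ be a class of binary matroids that is closed under isomorphism, minors, direct sums and 2-sums and contains $U_{1,3}$ and $U_{2,3}$; for instance, the class of regular, of cographic, of planar-graphic, or of series-parallel matroids. If all $M_j$ belong to $\mathcal C$, then $M\in\mathcal C$.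
\item[(b)] If $M$ has a minor isomorphic to one of $F_7$, $F_7^*$, $M^*(K_5)$, $M^*(K_{3,3})$, then some $M_j$ has a minor isomorphic to the same matroid.
\end{enumerate}
\end{corollary}

\begin{proof}
We first note that $F_7$ and $M(K_4)$ are 3-connected. Both have rank $3$; in both, nonempty sets have rank at least $1$, sets with two or more elements have rank at least $2$, and sets of rank $2$ have at most three elements. A partition into nonempty separators would have ranks $1$ and $2$ and cover at most four elements. A 2-separation would have ranks $2$ and $2$ and cover at most six elements. This excludes $F_7$, and in $K_4$ both sides would be triangles, although the complement of a triangle is a star of rank $3$. It is a standard fact that the cycle matroid of a simple 3-connected graph is 3-connected, which applies to $K_5$ and $K_{3,3}$. Since duality preserves 3-connectedness, the four matroids in (b) are 3-connected, and (b) follows from Theorem~\ref{thm:general}(b).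

The general statement in (a) is a case of Theorem~\ref{thm:general}(a); it remains to check the four classes. Each is closed under isomorphism and minors and contains $U_{1,3}$ and $U_{2,3}=U_{1,3}^*$.

\emph{Regular and series-parallel.} It is a standard fact that a binary matroid is regular if and only if it has no minor isomorphic to $F_7$ or $F_7^*$. So both classes are defined, among binary matroids, by excluding 3-connected minors with at least four elements. The proof of Theorem~\ref{thm:general}(b) shows that such a class is closed under direct sums and 2-sums.

\emph{Planar-graphic.} Disjoint unions of planar graphs are planar. In the construction of Lemma~\ref{lem:graphsum}, draw $G_B$ with $b$ on the outer face; then $G_B-b$ lies in a disc with both ends of $b$ on its boundary, and this disc can be put in place of the edge $a$ in a drawing of $G_A$.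

\emph{Cographic.} Duality commutes with direct sums, so it suffices to show that the dual of the 2-sum $N$ of $N_A$ and $N_B$ is the 2-sum $N'$ of $N_A^*$ and $N_B^*$; the latter is defined because $a$, $b$ are neither loops nor coloops of the duals. Let $Z_A\cup Z_B$ be a cycle of $N$ and $Y_A\cup Y_B$ a cycle of $N'$. Cycles of a binary matroid and of its dual meet evenly. So $|Z_A\cap Y_A|$ and $|Z_B\cap Y_B|$ are both odd if both cycles are of the second kind in the definition of the 2-sum, and both even otherwise. Thus the cycle space of $N'$ is contained in that of $N^*$, and we compare dimensions. The pairs of cycles of $N_A$ and $N_B$ that agree on the use of $a$ and $b$ form a subspace of codimension $1$, because $a$ is not a coloop, and removing $a,b$ is injective on it, because $a$ is not a loop. So the nullity of a 2-sum is the sum of the two nullities minus $1$. The nullities of a matroid and of its dual add up to the size of the ground set, so the nullities of $N$ and $N'$ add up to $(|A|+1)+(|B|+1)-2=|A\cup B|$. Hence $N'$ and $N^*$ have the same nullity, and $N'=N^*$.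
\end{proof}

\section{Unions produce 2-sums}\label{sec:class}

In Theorem~\ref{thm:class}, the implication (i)$\Rightarrow$(iii) is Theorem~\ref{thm:general}(a), and (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i) we must obtain a 2-sum as a minor of a binary union. The idea is that the union with a single parallel pair $\{p,q\}$ allows one of $p,q$, but not both, to be added freely to an independent set, so that a circuit through $p$ survives only together with a circuit through $q$. For graphs the result can be drawn: remove the edge $p=x_1x_2$ from $G_A$ and the edge $q=y_1y_2$ from $G_B$, and reinsert them as $p=x_1y_1$ and $q=x_2y_2$. Contracting $p$ and $q$ gives the graph of Lemma~\ref{lem:graphsum}.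

\begin{proof}[Proof of Theorem~\ref{thm:class}, (ii)$\Rightarrow$(i)]
Let $N_A,N_B\in\mathcal C$ be matroids on disjoint sets $A\cup p$ and $B\cup q$, where $p$ and $q$ are neither loops nor coloops; these two elements play the roles of $a$ and $b$. Let $M_2=N_A\oplus N_B$, and let $M_1$ be the direct sum of $U_{1,2}$ on $\{p,q\}$ and loops on $A\cup B$. Both are in $\mathcal C$, because $\mathcal C$ is closed under direct sums and $U_{1,2}$ and $U_{0,1}$ are minors of $U_{1,3}$. Let $M=M_1\vee M_2$. The family
\[
\mathcal Z=\{Z: Z\text{ is a cycle of }M_2,\text{ and } p\in Z\Leftrightarrow q\in Z\}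
\]
is a subspace of the cycle space of $M_2$; let $M'$ be the binary matroid with cycle space $\mathcal Z$. We claim that $M=M'$.

The independent sets of $M_1$ are $\emptyset$, $\{p\}$ and $\{q\}$. So a set $I$ is independent in $M$ if and only if $I-p$ or $I-q$ is independent in $M_2$. A set $I$ is dependent in $M'$ if and only if it contains a nonempty member of $\mathcal Z$. We have to show that the latter happens exactly when $I-p$ and $I-q$ are both dependent in $M_2$.

Let $I-p$ and $I-q$ be dependent in $M_2$. If $I-\{p,q\}$ contains a circuit of $M_2$, this circuit is a nonempty member of $\mathcal Z$. Otherwise $I-q$ contains a circuit $C_A$ through $p$ and $I-p$ contains a circuit $C_B$ through $q$. Every circuit of $M_2$ lies in $A\cup p$ or in $B\cup q$, so $C_A$ and $C_B$ are disjoint, and $C_A\cup C_B\subseteq I$ is a nonempty member of $\mathcal Z$. Conversely, let $\emptyset\ne Z\in\mathcal Z$ with $Z\subseteq I$. If $Z$ avoids $p$ and $q$, it is a nonempty cycle of $M_2$ inside both $I-p$ and $I-q$. If $Z$ contains $p$ and $q$, then $Z\cap(A\cup p)\subseteq I-q$ and $Z\cap(B\cup q)\subseteq I-p$ are nonempty cycles of $M_2$. In both cases $I-p$ and $I-q$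 are dependent in $M_2$. This proves the claim.

So $M$ is binary, and (ii) gives $M\in\mathcal C$. Hence $M/\{p,q\}\in\mathcal C$. The cycles of $M/\{p,q\}$ are the sets $Z-\{p,q\}$ with $Z\in\mathcal Z$, and these are by definition the cycles of the 2-sum of $N_A$ and $N_B$. So this 2-sum is in $\mathcal C$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{graphicity}
\emph{The graphicity of the union of graphic matroids},
\texttt{https://core.ac.uk/download/42944225.pdf}.

\end{thebibliography}
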